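\title{Subhamiltonian graphs with forest stack number four}

\begin{abstract}
A forest stack layout of a graph is a stack layout in which the edges of each stack form a forest. Every subhamiltonian graph has such a layout with four stacks. We show that four stacks can be necessary: there is a Hamiltonian planar triangulation on $227$ vertices with no forest stack layout in three stacks. More generally, we construct Hamiltonian planar triangulations on $n=32q+3$ vertices from which at least $(q-6)/3$ edges must be deleted before a forest layout in three stacks exists.
\end{abstract}

\section{Introduction}\label{sec:intro}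

All graphs are finite and simple. Fix a linear order $\sigma$ of the vertices of a graph $G$. Two edges \emph{cross} if their ends alternate, that is, if they can be written as $xy$ and $uv$ with $\sigma(x)<\sigma(u)<\sigma(y)<\sigma(v)$. A \emph{stack layout} of $G$ is a linear order of the vertices together with a partition of the edges into \emph{stacks} such that no two edges of the same stack cross. It is a \emph{forest stack layout} if the edges of each stack form a forest. The \emph{stack number} $\operatorname{sn}(G)$ and the \emph{forest stack number} $\operatorname{sn}_{\mathrm f}(G)$ are the least numbers of stacks in a stack layout and in a forest stack layout of $G$. Thus $\operatorname{sn}_{\mathrm f}$ measures the cost of asking each stack to be free of crossings and free of cycles at once. This cost is at most a factor of two.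

\begin{proposition}\label{prop:basic}
If $G$ has $n\ge 2$ vertices and $m$ edges, then
\[
\max\Bigl\{\operatorname{sn}(G),\ \frac{m}{n-1}\Bigr\}\ \le\ \operatorname{sn}_{\mathrm f}(G)\ \le\ 2\operatorname{sn}(G).
\]
\end{proposition}

\begin{proof}
The lower bound holds because a forest has at most $n-1$ edges. For the upper bound we split each stack into two forests. A graph $S$ on an ordered vertex set without crossing edges has a vertex of degree at most $2$. Indeed, if all edges join consecutive vertices, any vertex will do. Otherwise take an edge $pq$ with nonconsecutive ends and with the fewest vertices between its ends, and let $v$ lie between $p$ and $q$. An edge at $v$ does not cross $pq$, so it has fewer vertices between its ends than $pq$ has, and hence joins consecutive vertices; thus $v$ has degree at most $2$. Now split $S-v$ into two forests by induction and put the edges at $v$ into different forests.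
\end{proof}

A graph is \emph{subhamiltonian} if it is a subgraph of a planar Hamiltonian graph. By a result of Bernhart and Kainen, these are exactly the graphs with $\operatorname{sn}(G)\le 2$; in one direction, order the vertices along the Hamiltonian cycle and use the inside and the outside of the cycle as the two stacks. Proposition~\ref{prop:basic} gives the known bound $\operatorname{sn}_{\mathrm f}(G)\le 4$ for subhamiltonian $G$. It is also known that the value $3$ occurs. For instance, $K_5$ minus the edge $45$ is planar, has the Hamiltonian cycle $1,4,2,5,3$, needs three forests since $9>2\cdot 4$, and is the union of three stars centered at $1,2,3$; a star has no crossing in any order. The question, which comes from \cite{FSL}, is whether the value $4$ occurs: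
\begin{quote}
Is there a subhamiltonian graph $G$ with $\operatorname{sn}_{\mathrm f}(G)=4$?
\end{quote}
One might guess that there is none. The bound $4=2\cdot 2$ keeps the Hamiltonian order and treats the two stacks separately, and four forests have room for $4n-4$ edges while a planar graph has at most $3n-6$. Counting edges cannot force a fourth forest either, since $3n-6<3(n-1)$. Nevertheless the answer is yes, in a robust form.

\begin{theorem}\label{thm:main}
For every $q\ge 1$ there is a Hamiltonian planar triangulation $G_q$ with $n=32q+3$ vertices such that the following holds. If $D\subseteq E(G_q)$ and $G_q-D$ has a forest stack layout with at most three stacks, then $|D|\ge (q-6)/3$.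
\end{theorem}

\begin{corollary}\label{cor:four}
For $q\ge 7$ we have $\operatorname{sn}_{\mathrm f}(G_q)=4$; the graph $G_7$ has $227$ vertices. The maximum of $\operatorname{sn}_{\mathrm f}$ over all subhamiltonian graphs is $4$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:main} with $D=\emptyset$ gives $\operatorname{sn}_{\mathrm f}(G_q)\ge 4$ for $q\ge7$. The graph $G_q$ is subhamiltonian, and $\operatorname{sn}_{\mathrm f}\le 4$ for all such graphs.
\end{proof}

The \emph{cycle rank} of a graph is its number of edges minus its number of vertices plus its number of components. It is the number of edges outside a spanning forest.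

\begin{corollary}\label{cor:rank}
In every stack layout of $G_q$ with three stacks, the cycle ranks of the three stacks add up to at least $\frac{q-6}{3}=\frac{n-3}{96}-2$.
\end{corollary}

\begin{proof}
Let $D$ consist of the edges of each stack outside a spanning forest of that stack, and apply Theorem~\ref{thm:main}.
\end{proof}

The proof exploits how narrowly the edge count fails. Three spanning trees have only $3+|D|$ more edges than $G_q-D$, so among many disjoint copies of a fixed gadget one has no slack at all (Section~\ref{sec:reduction}). Absence of slack turns the structure of the graph into information about the vertex order, and that in turn into information about the stacks (Section~\ref{sec:tight}). This pins down a nine-vertex piece of the gadget almost completely (Section~\ref{sec:local}), and the piece is built so that what remains is contradictory (Section~\ref{sec:H}).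

\section{Tight sets in three noncrossing trees}\label{sec:tight}

Place the vertices on a circle in the order of the layout and draw the edges as chords. Two edges cross exactly when they have four distinct ends that alternate around the circle, so we may rotate and reflect the order freely.

In this section $V$ is a finite set of points on a circle and $T_1,T_2,T_3$ are spanning trees on $V$, each without two crossing edges. The trees may share edges. An edge or path \emph{has color $k$} if it is contained in $T_k$. We use one fact constantly: \emph{a path of color $k$ that avoids both ends of an edge $e$ of color $k$ has all its vertices in one of the two open arcs between the ends of $e$}, since otherwise one of its edges would cross $e$.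

For $U\subseteq V$ let $m_k(U)$ be the number of edges of $T_k$ with at least one end in $U$. Call $U$ \emph{tight} if $\emptyset\ne U\ne V$ and $m_1(U)+m_2(U)+m_3(U)=3|U|$. The first lemma shows that $3|U|$ is the least possible value and that attaining it is restrictive.

\begin{lemma}\label{lem:tight}
Let $U$ be tight and $k\in\{1,2,3\}$. Then $m_k(U)=|U|$ and $T_k-U$ is a spanning tree on $V\setminus U$. No path of color $k$ whose interior is nonempty and contained in $U$ joins two distinct vertices of $V\setminus U$.
\end{lemma}

\begin{proof}
The forest $T_k-U$ has $|V|-|U|$ vertices and $|V|-1-m_k(U)$ edges, so $m_k(U)\ge |U|$, with equality exactly when $T_k-U$ is a tree. Since the three numbers $m_k(U)$ add up to $3|U|$, equality holds for each $k$. A path as described would be different from the path in $T_k-U$ with the same ends, which is impossible in the tree $T_k$.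
\end{proof}

So the rest of the vertex set stays connected in every color when a tight set is removed, and an edge inside the tight set cannot separate it. A \emph{gap} of a set $W\subseteq V$ is a component of the circle minus $W$.

\begin{lemma}\label{lem:gap}
Let $U$ be tight and suppose that the edges of $T_1\cup T_2\cup T_3$ with both ends in $U$ form a connected graph on $U$. Then $U$ lies in a single gap of $V\setminus U$; that is, the vertices of $U$ are consecutive on the circle.
\end{lemma}

\begin{proof}
Let $uu'$ be an edge of color $k$ with $u,u'\in U$. The tree $T_k-U$ avoids $u$ and $u'$, so all of $V\setminus U$ lies in one open arc between $u$ and $u'$. The other arc contains no vertex of $V\setminus U$, so $u$ and $u'$ lie in the same gap. Connectivity finishes the proof.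
\end{proof}

The passage from tightness to positions and from positions to colors is visible already for vertices of degree three placed in triangles.

\begin{example}\label{ex:stacked}
Put a vertex $v$ inside a triangle $ABC$, joined to $A,B,C$, and put $u_1,u_2,u_3$ inside the three new triangles, each joined to the corners of its triangle. Let $U=\{v,u_1,u_2,u_3\}$. Twelve edges meet $U$. Suppose these are the only edges of the trees that meet $U$ and that each has exactly one color. Then $U$ and the sets $\{u_i\}$ are tight. By Lemma~\ref{lem:tight} each $u_i$ has one edge of each color, and by Lemma~\ref{lem:gap} the four vertices of $U$ are consecutive. Within this interval, two of the $u_i$ lie on the same side of $v$. Let $u$ be the one farthest from $v$ on this side, let $k$ be the color of $vu$, and let $u'$ lie between $v$ and $u$. The edge of color $k$ at $u'$ cannot go to $A$, $B$ or $C$, which lie on the other side of the chord $vu$. So $vu'$ has color $k$: all edges from $v$ to this side have one color.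
\end{example}

This is information, not yet a contradiction. In the proof each $u_i$ is replaced by a larger tight set, and \emph{monochromatic fans}, vertices whose edges into a set all have the same color, are the main tool: such a fan forbids its color to most edges near it.

\section{The graphs $G_q$}\label{sec:construction}

\subsection*{The graph $H(x;a,b)$}
This graph has an outer triangle $xab$, a set $K=\{s_1,s_2,s_3,t_1,t_2,h_1,h_2,z,c\}$ of nine inner vertices, and the following edges meeting $K$ (Figure~\ref{fig:H}):
\begin{itemize}
\item for $i=1,2$ the five edges $s_it_i,\ t_is_{i+1},\ s_ih_i,\ h_is_{i+1},\ t_ih_i$ of the \emph{diamond} $\Delta_i$ on $s_i,t_i,h_i,s_{i+1}$;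
\item $a$ is adjacent to $s_1,t_1,s_2,t_2,s_3,z$, and $c$ is adjacent to $s_1,h_1,s_2,h_2,s_3,z$;
\item $bz$, $bc$, $xc$, $xs_1$ and $s_3z$.
\end{itemize}
It is a plane triangulation whose $19$ inner faces are $axs_1$, $as_1t_1$, $at_1s_2$, $as_2t_2$, $at_2s_3$, $as_3z$, $azb$, $bzc$, $bcx$, $xcs_1$, $cs_1h_1$, $ch_1s_2$, $cs_2h_2$, $ch_2s_3$, $cs_3z$, $s_1t_1h_1$, $t_1s_2h_1$, $s_2t_2h_2$, $t_2s_3h_2$. We need three properties.
\begin{itemize}
\item[(H1)] Exactly $10+12+5=27=3|K|$ edges meet $K$.
\item[(H2)] The path $s_1t_1h_1s_2t_2h_2s_3zc$ spans $K$. Since $s_1$ is adjacent to $a$, and $c$ to $x$ and $b$, it extends to a path from $a$ to $x$ and to a path from $a$ to $b$, each with interior $K$.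
\item[(H3)] Any two outer vertices have a common neighbor in $K$: $z$ for $a,b$; $s_1$ for $x,a$; $c$ for $x,b$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=14pt,font=\small}]
\node (x) at (0,0) {$x$}; \node (b) at (12,0) {$b$}; \node (a) at (6,8) {$a$};
\node (s1) at (3.4,3.2) {$s_1$}; \node (s2) at (5.3,3.2) {$s_2$}; \node (s3) at (7.2,3.2) {$s_3$};
\node (z) at (8.6,3.2) {$z$}; \node (c) at (6,0.7) {$c$};
\node (t1) at (4.5,3.9) {$t_1$}; \node (t2) at (6.3,3.9) {$t_2$};
\node (h1) at (4.5,2.65) {$h_1$}; \node (h2) at (6.2,2.55) {$h_2$};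
\draw (x)--(a)--(b)--(x) (a)--(s1) (a)--(t1) (a)--(s2) (a)--(t2) (a)--(s3) (a)--(z);
\draw (c)--(s1) (c)--(h1) (c)--(s2) (c)--(h2) (c)--(s3) (b)--(z) (b)--(c) (x)--(c) (x)--(s1);
\draw (s1)--(h1) (t1)--(s2) (s2)--(h2) (t2)--(s3);
\draw[ultra thick] (s1)--(t1)--(h1)--(s2)--(t2)--(h2)--(s3)--(z)--(c);
\end{tikzpicture}
\caption{The graph $H(x;a,b)$: two diamonds in a row inside the triangle $xab$, seen from above by $a$ and from below by $c$. The thick path visits all nine inner vertices.}
\label{fig:H}
\end{figure}

\subsection*{The gadget $\Gamma(A,B,C)$}
Inside a triangle $ABC$ place four vertices one after another, each joined to the three corners of the triangle that receives it: $v_1$ in $ABC$, then $v_2$ in $ABv_1$, then $v_3$ in $Av_1v_2$, then $x$ in $v_1v_2v_3$. Into the three triangles at $x$ insert copies $H(x;v_2,v_1)$, $H(x;v_3,v_2)$ and $H(x;v_3,v_1)$. The inner vertex sets of the three copies are the \emph{blocks}. The gadget has $4+27=31$ inner vertices, and they form the interior of a path from $A$ to $B$: go from $A$ to $v_2$, from $v_2$ to $x$ through the first block, from $x$ to $v_3$ through the second, from $v_3$ to $v_1$ through the third, using (H2) each time, and finally from $v_1$ to $B$.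

\subsection*{The graph $G_q$}
Take a path $y_1y_2\cdots y_{q+1}$ and two adjacent vertices $p^+,p^-$, both joined to every $y_j$. This is a plane triangulation with faces $p^+y_jy_{j+1}$, $p^-y_jy_{j+1}$ $(1\le j\le q)$, $p^+p^-y_1$ and $p^+p^-y_{q+1}$. Insert $\Gamma(y_j,y_{j+1},p^+)$ into the face $p^+y_jy_{j+1}$ for each $j$. The result $G_q$ is a simple plane triangulation with $n=q+3+31q=32q+3$ vertices, hence with $3n-6$ edges by Euler's formula. It is Hamiltonian: in the cycle $p^+y_1y_2\cdots y_{q+1}p^-p^+$, replace each edge $y_jy_{j+1}$ by the path through the $j$th gadget.

\section{Reduction to a clean gadget}\label{sec:reduction}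

Let $T_1,T_2,T_3$ be noncrossing spanning trees on a set $V$ of points on a circle, as in Section~\ref{sec:tight}, and let $V$ contain the vertex set of a gadget $\Gamma=\Gamma(A,B,C)$ with inner vertex set $U_0$. The gadget is \emph{clean} if the edges of the trees that meet $U_0$ are exactly the edges of $\Gamma$ that meet $U_0$, and each of them has exactly one color. Nothing is assumed about edges that miss $U_0$.

\begin{proposition}\label{prop:clean}
No gadget is clean.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:clean}]
Let $F_1,F_2,F_3$ be the stacks of a forest stack layout of $G_q-D$, regarded as forests on the whole vertex set $V$; some may have no edges. Let $P$ be the path through the vertices in the order of the layout. An edge of $P$ crosses no edge at all, because no vertex lies between its ends. As $P$ is connected and spans $V$, adding edges of $P$ one at a time, whenever they join two components, extends $F_k$ to a noncrossing spanning tree $T_k$. The number of \emph{extra} edges so added, summed over $k$, is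
\[
3(n-1)-(3n-6-|D|)=3+|D|.
\]
An extra edge has two ends, so it meets the inner vertex sets of at most two gadgets. An edge of $D$ meets the inner vertex set of at most one gadget, since inner vertices of different gadgets are not adjacent in $G_q$. If $q>2(3+|D|)+|D|$, then some gadget has an inner vertex set $U_0$ met by no extra edge and no edge of $D$. The edges of $T_k$ meeting $U_0$ are then those of $F_k$, and every edge of $G_q$ meeting $U_0$ is an edge of the gadget lying in exactly one $F_k$. This gadget is clean, contrary to Proposition~\ref{prop:clean}. Hence $q\le 3|D|+6$.
\end{proof}

This is where it matters that $G_q$ is a triangulation and that there are three stacks. With four stacks and $D=\emptyset$ there would be $4(n-1)-(3n-6)=n+2$ extra edges, more than the number of gadgets.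

\section{Locating one copy of $H$}\label{sec:local}

Suppose from now on that $\Gamma$ is a clean gadget. Every edge meeting $U_0$ has a well-defined color. Our goal in this section is a copy $H(x;a,b)$ in which both $a$ and $b$ are monochromatic fans and the position of the block is known.

Put $v_4=x$, and for $0\le j\le 4$ let $U_j=U_0\setminus\{v_1,\dots,v_j\}$ and $V_j=V\setminus U_j$. Thus $U_3$ is the inside of the triangle $v_1v_2v_3$, and $U_4$ is the union of the three blocks. Each block is tight by (H1). Each $U_j$ is tight as well: the edges meeting it are the $3\cdot27$ edges meeting blocks and, for each $i>j$, the three edges from $v_i$ to $V_{i-1}$, in total $81+3(4-j)=3(31-j)=3|U_j|$. By Lemma~\ref{lem:tight}, $T_k^j:=T_k-U_j$ is a spanning tree on $V_j$ for all $k$ and $j$. Since $T^j_k$ and $T^{j-1}_k=T^j_k-v_j$ are both trees,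
\begin{equation}\label{eq:leaf}
v_j \text{ has exactly one neighbor in } T_k^j, \text{ and it lies in } V_{j-1}\qquad(1\le j\le 4).
\end{equation}
This is the purpose of $v_1,v_2,v_3$. About the corners $A,B,C$ we know nothing, and removing one of them may disconnect a tree; the corners of the triangle around $x$, in contrast, are attached to everything earlier as leaves.

The set $U_3$ is connected, because each block is connected by (H2) and contains a neighbor of $x$. By Lemma~\ref{lem:gap} it lies in one gap of $V_3$, an open arc $(\alpha,\beta)$ with distinct ends $\alpha,\beta\in V_3$. The vertices in this arc are exactly those of $U_3$.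

\begin{lemma}\label{lem:far}
Let $j\in\{1,2,3\}$ and $v_j\notin\{\alpha,\beta\}$. Then all edges from $U_3$ to $v_j$ have the same color.
\end{lemma}

\begin{proof}
For $y\in U_3$, the two open arcs between $y$ and $v_j$ partition $V_3\setminus\{v_j\}$ into two sets. The partition does not depend on $y$, as the arc $(\alpha,\beta)$ contains no vertex of $V_3$, and both parts are nonempty, as one contains $\alpha$ and the other $\beta$. Let $yv_j$ be an edge with $y\in U_3$, of color $k$. No edge of color $k$ joins the two parts, for it would cross $yv_j$. The tree $T_k^{j-1}$ is connected, so $V_{j-1}$ lies in one part $Y_1$. The other part $Y_2$ is a nonempty subset of $\{v_{j+1},\dots,v_3\}$. Let $m$ be least with $v_m\in Y_2$; neither $Y_2$ nor $m$ depends on $y$ or $k$. By \eqref{eq:leaf} the neighbor of $v_m$ in $T_k^m$ lies in $V_{m-1}\subseteq Y_1\cup\{v_j\}$, and it is not in $Y_1$. So $v_mv_j$ is an edge of color $k$, and $k$ is the color of this fixed edge.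
\end{proof}

For $j=3$ the proof, applied to the edge $xv_3$, asks for a nonempty subset $Y_2$ of the empty set. So $v_3$ is always one of $\alpha,\beta$, and the ends of the gap cannot be ignored. A chord from inside the gap to one of its ends separates nothing in $V_3$, so a different argument is needed, and it comes from the other vertices of the gap. This is why there are three copies of $H$: as in Example~\ref{ex:stacked}, two blocks lie on the same side of $x$, and then the block next to $x$ has $x$ between itself and one end and a whole block between itself and the other.

\begin{lemma}\label{lem:located}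
One of the three copies, written $H(x;a,b)$ with block $K$, has these properties.
\begin{itemize}
\item[(a)] The vertices of $\{x\}\cup K$ are consecutive on the circle, and $x$ is at one end of this interval.
\item[(b)] All edges from $K$ to $a$ have one color, all edges from $K$ to $b$ have one color, and the two colors differ.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:gap} each block consists of consecutive vertices, so it lies in $(\alpha,x)$ or in $(x,\beta)$. Two blocks lie in the same arc, by reflection in $(\alpha,x)$. Let $K$ be the block in $(\alpha,x)$ nearest to $x$ and $K'$ another block in $(\alpha,x)$. All vertices in $(\alpha,x)$ belong to blocks, so no vertex lies between $K$ and $x$, which proves (a). The cyclic order is $\alpha,K',K,x,\beta$, and the vertices of $V_3\setminus\{\alpha,\beta\}$ lie between $\beta$ and $\alpha$, outside the gap.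

Let $H(x;a,b)$ be the copy with block $K$, and let $r\in\{a,b\}\subseteq\{v_1,v_2,v_3\}$. We show that all edges from $K$ to $r$ have one color. If $r\notin\{\alpha,\beta\}$, this is Lemma~\ref{lem:far}.

Let $r=\beta$, and let $y\beta$ with $y\in K$ have color $k$. One open arc between $y$ and $\beta$ contains $x$, and the other contains all of $V_3\setminus\{\beta\}$. By \eqref{eq:leaf}, $x=v_4$ has an edge of color $k$ to a vertex of $V_3$. This edge does not cross $y\beta$, so it is $x\beta$. Thus $k$ is the color of the fixed edge $x\beta$.

Let $r=\alpha$, and suppose that $y\alpha$ and $y'\alpha$ with $y,y'\in K$ have different colors. The outer triangle of the copy with block $K'$ consists of $x$ and two of $v_1,v_2,v_3$; let $u$ be one of these two with $u\neq\alpha$. By (H3) some $g\in K'$ is adjacent to both $x$ and $u$. The cyclic orders $\alpha,g,y,x$ and $\alpha,g,y,u$ show that $gx$ and $gu$ cross $\alpha y$, and in the same way they cross $\alpha y'$. So both have the third color, and $x,g,u$ is a monochromatic path through the tight set $K'$, contrary to Lemma~\ref{lem:tight}.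

Finally, if the colors for $a$ and $b$ were equal, then $a,z,b$ would be a monochromatic path through the tight set $K$.
\end{proof}

\section{The located copy of $H$ cannot exist}\label{sec:H}

Let $H(x;a,b)$ and $K$ be as in Lemma~\ref{lem:located}. Rename the colors so that the edges from $K$ to $a$ have color $1$ and those from $K$ to $b$ have color $2$. Read the circle starting at $x$ in the direction of $K$. This gives a linear order $<$ on $V$ in which $x$ comes first, then the vertices of $K$, then all others, among them $a$ and $b$. An edge $pq$ with $p<q$ \emph{covers} $u$ if $p<u<q$. An edge of $H$ is \emph{internal} if both ends lie in $\{x\}\cup K$. Besides the absence of monochromatic crossings, we use three facts.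
\begin{itemize}
\item[(T1)] No cycle is monochromatic.
\item[(T2)] No monochromatic path with nonempty interior in $K$ joins two of $x,a,b$ (Lemma~\ref{lem:tight}).
\item[(T3)] The tree $T_2$ is connected.
\end{itemize}
The effect of a monochromatic fan is the following.

\begin{lemma}\label{lem:fan}
Let $r$ be joined in color $k$ to every vertex of a set $S$. Then no edge of color $k$ joins two vertices of $S$, and no edge $pq$ of color $k$ with $p<q$ and $r\notin[p,q]$ covers a vertex of $S$.
\end{lemma}

\begin{proof}
The first kind of edge would form a triangle of color $k$ with $r$. The second would cross the edge from the covered vertex to $r$.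
\end{proof}

Let $N=\{s_1,t_1,s_2,t_2,s_3\}$. Apply Lemma~\ref{lem:fan} to $a$ and to $b$, which lie beyond all internal edges, and use (T2) for edges at $x$:
\begin{itemize}
\item[(R1)] an internal edge of color $1$ covers no vertex of $N\cup\{z\}$ and joins no two vertices of $\{x\}\cup N\cup\{z\}$;
\item[(R2)] an internal edge of color $2$ covers neither $z$ nor $c$ and joins no two of $x,z,c$.
\end{itemize}
The vertex $z$ belongs to both fans, so
\begin{equation}\label{eq:z}
\text{every internal edge that covers $z$ has color $3$.}
\end{equation}
The plan is to show that $z$ separates $c$ from the diamonds. Then \eqref{eq:z} makes $c$ a third monochromatic fan, and the diamonds are caught between the fans of $a$ and $c$.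

\subsection*{The vertex $c$ is a fan of color $3$}

\begin{lemma}\label{lem:dichotomy}
Either \textup{(I)} $N<z<c$, or \textup{(II)} $c<z<N$.
\end{lemma}

\begin{proof}
Let $Q$ be the path $xs_1t_1s_2t_2s_3z$. By (R1) its edges have color $2$ or $3$, so by (R2) an edge of $Q$ covering $c$ or $z$ has color $3$. By (R2) the edges $xc$ and $cz$ have color $1$ or $3$, so by (R1) each has color $3$ as soon as it covers a vertex of $N\cup\{z\}$.

No edge of $Q$ crosses $xc$ or $cz$. Indeed, let $f\in Q$ cross $e\in\{xc,cz\}$. Then $e$ covers one end of $f$; this end is not $x$, which is the first vertex, so it is in $N\cup\{z\}$, and $e$ has color $3$. Also $f$ covers one end of $e$; again this end is not $x$, so it is $c$ or $z$, and $f$ has color $3$. Two edges of color $3$ cannot cross.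

The path $Q-x$ avoids $x$ and $c$ and does not cross $xc$, so $N\cup\{z\}<c$ or $N\cup\{z\}>c$. The path $Q-z$ avoids $c$ and $z$, does not cross $cz$, and contains $x$, which $cz$ does not cover; so no vertex of $N$ lies between $c$ and $z$. The two alternatives give (I) and (II).
\end{proof}

Let $L=N\cup\{h_1,h_2\}$ be the vertex set of the two diamonds.

\begin{lemma}\label{lem:third}
All of $L$ lies on the side of $z$ that does not contain $c$, and the edges from $c$ to $s_1,s_2,s_3,h_1,h_2$ have color $3$.
\end{lemma}

\begin{proof}
In both cases of Lemma~\ref{lem:dichotomy} each edge $cs_j$ covers $z$ and has color $3$ by \eqref{eq:z}. If $z$ lay between $h_i$ and $N$, then $h_is_i$ and $h_is_{i+1}$ would cover $z$, and $cs_ih_is_{i+1}$ would be a cycle of color $3$. So $h_i$ is on the same side of $z$ as $N$, and $ch_i$ covers $z$.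
\end{proof}

Lemma~\ref{lem:fan} for $r=c$ now gives:
\begin{itemize}
\item[(R3)] an edge of color $3$ with both ends in $L$ covers no $s_j$ and no $h_j$, and joins no two of these vertices.
\end{itemize}

\subsection*{One diamond}
Fix $i\in\{1,2\}$ and write $t=t_i$, $h=h_i$. The rules (R1) and (R3) say the following about the five edges of $\Delta_i$.
\begin{itemize}
\item[(D1)] The edges $ts_i,ts_{i+1}$ have color $2$ or $3$. They do not both have color $3$, because of the cycle $cs_its_{i+1}$. If one has color $3$, it covers neither $h$ nor any $s_j$.
\item[(D2)] The edges $hs_i,hs_{i+1}$ have color $2$ or $1$. They do not both have color $1$, because of the cycle $as_ihs_{i+1}$. If one has color $1$, it covers neither $t$ nor any $s_j$.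
\item[(D3)] If $th$ covers some $s_j$, then it has color $2$.
\end{itemize}
So color $2$ is the only one available for long edges, and yet it must have no cycle and no crossing. This leaves one pattern (Figure~\ref{fig:diamond}).

\begin{lemma}\label{lem:diamond}
The vertices of $\Delta_i$ can be named $\{e,f\}=\{s_i,s_{i+1}\}$ and $\{m,o\}=\{t_i,h_i\}$ so that they occur in the order $f,m,e,o$ or in the reverse order. Moreover:
\begin{itemize}
\item[(a)] $f,o,m,e$ is a path of color $2$; in particular the edge $mo$, which covers $e$, has color $2$;
\item[(b)] the edge $eo$ covers no $s_j$.
\end{itemize}
\end{lemma}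

\begin{proof}
Let $u_1<u_2<u_3<u_4$ be the four vertices. The pairs $u_1u_3$ and $u_2u_4$ alternate. Suppose that $\{u_1u_3,u_2u_4\}\neq\{s_is_{i+1},th\}$. Then one pair is an edge from $t$ to one of $s_i,s_{i+1}$, and the other is the edge from $h$ to the other. Each of the two edges covers an end of the other edge. So the edge at $t$ covers $h$ or an $s_j$ and has color $2$ by (D1), and the edge at $h$ covers $t$ or an $s_j$ and has color $2$ by (D2). They cross, which is impossible. Hence $s_i,s_{i+1}$ alternate with $t,h$. Let $m$ be the one of $t,h$ between $s_i$ and $s_{i+1}$, let $o$ be the other, and let $e$ be the one of $s_i,s_{i+1}$ between $m$ and $o$; this gives the stated order.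

The edges $fo$ and $mo$ cover $e$, so they have color $2$ by (D1)--(D3). The triangle $fmo$ shows that $fm$ does not have color $2$, so it has color $3$ if $m=t$ and color $1$ if $m=h$. By (D1) or (D2) the edge $me$ does not share this color, so it has color $2$. This proves (a). The triangle $meo$ shows that $eo$ does not have color $2$, and (b) follows from (D1) or (D2).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=14pt,font=\small}]
\node (f) at (0,0) {$f$}; \node (m) at (1.6,0) {$m$}; \node (e) at (3.2,0) {$e$}; \node (o) at (4.8,0) {$o$};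
\draw[very thick] (f) to[bend left=60] (o);
\draw[very thick] (m) to[bend left=50] (o);
\draw[very thick] (m) to[bend left=25] (e);
\draw[dashed] (f) to[bend right=35] (m);
\draw[dashed] (e) to[bend right=35] (o);
\end{tikzpicture}
\caption{The forced layout of a diamond, up to reversal of the order. Here $\{e,f\}=\{s_i,s_{i+1}\}$ and $\{m,o\}=\{t_i,h_i\}$. The thick edges have color $2$ and form a path from $f$ to $e$; the dashed edges do not have color $2$.}
\label{fig:diamond}
\end{figure}

\subsection*{Two diamonds}
In each diamond one of the two $s$-vertices is enclosed under an edge of color $2$, and everything attached to it in color $2$ from outside the diamond is enclosed too. An edge of color $2$ from $s_1$ or $s_3$ to a vertex outside the range of $L$ decides which vertex is enclosed, and the second diamond is then dragged under the first.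

\begin{lemma}\label{lem:two}
If $xs_1$ has color $2$, then $s_3$ lies between $s_1$ and $s_2$. If $s_3z$ has color $2$, then $s_1$ lies between $s_3$ and $s_2$.
\end{lemma}

\begin{proof}
Let $(s,r,s')$ be $(s_1,x,s_3)$ in the first statement and $(s_3,z,s_1)$ in the second. In both, $sr$ has color $2$ and $r$ lies before all of $L$ or after all of $L$, by Lemma~\ref{lem:third} for $r=z$. Name the vertices of the diamond containing $s$ as in Lemma~\ref{lem:diamond}. If $e=s$, then $mo$ covers $s$ but not $r$, so $mo$ crosses $sr$, and both have color $2$. Hence $e=s_2$ and $f=s$. By Lemma~\ref{lem:diamond}(a) for the other diamond, $s_2$ is joined to $s'$ by a path of color $2$ that avoids $m$ and $o$. As $mo$ has color $2$ and covers $s_2$, it covers $s'$. By Lemma~\ref{lem:diamond}(b), $s'$ is not between $s_2$ and $o$, so it is between $m$ and $s_2$. Since $m$ lies between $s$ and $s_2$, so does $s'$.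
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:clean}]
If a gadget is clean, everything above holds. The edges $xs_1$ and $s_3z$ have color $2$ or $3$ by (R1). In each case of Lemma~\ref{lem:dichotomy} we show that one has color $2$ and the other color $3$; the edge of color $3$ makes its end the last of $s_1,s_2,s_3$, while the edge of color $2$ places the same vertex between the other two.

\emph{Case} (I): $x<L<z<c$. The edge $xc$ covers $z$ and has color $3$, as does $cs_1$. By (T1) for the triangle $xcs_1$, the edge $xs_1$ has color $2$. If $s_3z$ had color $2$, then $xs_1$, the paths of Lemma~\ref{lem:diamond}(a) from $s_1$ to $s_2$ and from $s_2$ to $s_3$, and the edges $s_3z$, $zb$ would form a path of color $2$ from $x$ to $b$ with interior in $K$, contrary to (T2). So $s_3z$ has color $3$. If $s_3<s_j$ for some $j$, then $s_3<s_j<z<c$, and the edges $s_3z$ and $s_jc$ of color $3$ cross. So $s_3$ is the last of $s_1,s_2,s_3$, contrary to the first statement of Lemma~\ref{lem:two}.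

\emph{Case} (II): $x<c<z<L$. The edge $xs_1$ covers $z$ and has color $3$. If $s_1<s_j$ for some $j$, then $x<c<s_1<s_j$, and the edges $xs_1$ and $cs_j$ of color $3$ cross. So $s_1$ is the last of $s_1,s_2,s_3$. By (T3) some edge of color $2$ joins $L$ to $V\setminus L$. Since the gadget is clean, the edges from $L$ to $V\setminus L$ are those to $a$, of color $1$; those to $c$ and the edge $xs_1$, of color $3$; and $s_3z$. So $s_3z$ has color $2$, and the second statement of Lemma~\ref{lem:two} places $s_1$ between $s_3$ and $s_2$, a contradiction.
\end{proof}

With Proposition~\ref{prop:clean}, the proof of Theorem~\ref{thm:main} is complete.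

\begin{thebibliography}{9}
\bibitem{FSL} \emph{Forest Stack Layouts}, \texttt{https://i11www.iti.kit.edu/\_media/teaching/theses/ba-scherzer-22.pdf}
\end{thebibliography}
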